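
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Kotzig's Nim with two step sizes on a circle of length $3(m_1+m_2)$}


\begin{abstract}
In Kotzig's Nim two players alternately move a token clockwise around a circle of $n$ locations, by a step taken from a fixed set, and may never land on a location that has already been occupied; a player without a legal move loses. For two step sizes $m_1<m_2$ and $n=3(m_1+m_2)$ we determine the winner: with $d'=(m_2-m_1)/\gcd(m_1,m_2)$, the second player wins if $d'\equiv 3\pmod 6$, and the first player wins otherwise. In particular the first player wins whenever $3\nmid m_2-m_1$, which was conjectured in the paper \emph{On Kotzig's Nim}. The proof redraws the game as a lattice path that, once a direction has been chosen, must keep climbing until it meets a copy of its own beginning.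
\end{abstract}

\section{Introduction}

\subsection*{The game and the question}

Kotzig's Nim is played on a circle of $n$ locations, numbered clockwise $0,1,\dots,n-1$. A set $M$ of positive integers, the step sizes, is available to both players. The game starts at location $0$, which counts as occupied. The players alternate. A move consists of choosing $m\in M$ and moving from the current location $x$ to $x+m \bmod n$; this location must not be occupied, and it becomes occupied at once. A player who has no legal move loses.

For $M=\{m_1,m_2\}$ we write $\Gamma\{m_1,m_2;n\}$ for this game. We write $\Gamma\in\mathcal N$ if the first player (the \emph{next} player to move) has a winning strategy, and $\Gamma\in\mathcal P$ if the second player (the \emph{previous} player) has one. Since the board is finite, exactly one of the two holds.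

The case in which the circle has length $m_1+m_2$ is easy and instructive. Let $m_1,m_2$ be coprime and $n=m_1+m_2$. A move by $m_1$ from $x$ cannot be followed by a move by $m_2$, because that would return to $x$, and likewise with the steps interchanged. So the first move decides which step is used for the rest of the game. As $m_1$ and $m_2$ are prime to $n$, the play runs through all $n$ locations and consists of exactly $n-1$ moves. Hence the first player wins if and only if $n$ is even, that is, if and only if $d=m_2-m_1$ is even.

When the circle is three times as long, the answer still depends on arithmetic properties of $d$, but the play is no longer forced. The following was conjectured in \cite{KN}.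

\begin{conjecture}
Let $m_1\ge1$ and $d\ge1$ be integers with $d\not\equiv0\pmod 3$, and let $m_2=m_1+d$. Then $\Gamma\{m_1,m_2;3(m_1+m_2)\}\in\mathcal N$.
\end{conjecture}

We prove the conjecture and determine the winner for all pairs of step sizes.

\begin{theorem}\label{thm:main}
Let $1\le m_1<m_2$, let $g=\gcd(m_1,m_2)$ and $d'=(m_2-m_1)/g$. Then
\[
\Gamma\{m_1,m_2;3(m_1+m_2)\}\in\mathcal P\iff d'\equiv3\pmod 6 ,
\]
and otherwise the game is in $\mathcal N$.
\end{theorem}

\begin{corollary}
The conjecture is true.
\end{corollary}

\begin{proof}
Since $d'$ divides $d=m_2-m_1$, the condition $3\nmid d$ implies $3\nmid d'$. Hence $d'\not\equiv3\pmod6$, and the game is in $\mathcal N$ by Theorem~\ref{thm:main}.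
\end{proof}

For example, $\Gamma\{1,4;15\}\in\mathcal P$, so the hypothesis $3\nmid d$ cannot simply be dropped. It is not necessary either: $\Gamma\{1,7;24\}\in\mathcal N$, where $d=d'=6$, and $\Gamma\{3,6;27\}\in\mathcal N$, where $d=3$ but $d'=1$.

\subsection*{The idea}

Call one step ``$+$'' and the other ``$-$'', and plot the number of pluses minus the number of minuses against time. The play becomes a lattice path. Two facts govern it.

First, six moves consisting of three pluses and three minuses advance by exactly $n$, so no six consecutive moves may be balanced. The sum of the last six signs is even and changes by at most $2$ per move; being never $0$, it keeps its sign forever. This is the analogue of the one-lap game, where the same happens with two consecutive moves. So after six moves the path has a direction, say upward, and climbs at least two levels every six moves. Apart from what happens near the end, the \emph{only} restriction on the players is then that among any six consecutive moves at most two are minuses.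

Second, level $h+s$, where $s=m_1+m_2$ (for coprime steps), consists of the same three locations as level $h$, only with a shift in time. So after climbing about $s$ levels the path meets the copy of its own first moves. This copy acts as a ceiling with a few holes. The opening determines where the holes are, and the winner is the player who can arrange not to be the one who gets stuck under the ceiling or in one of its holes.

Accordingly the proof has three parts: the description of the climbing game (Sections~\ref{sec:path}--\ref{sec:ceiling}), five lemmas on how to play near the ceiling (Section~\ref{sec:endgames}), and, for the player who is supposed to win, a way to play the first six moves that leads to one of these situations (Section~\ref{sec:proof}).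

\section{The game as a lattice path}\label{sec:path}

\subsection*{Normalization and coordinates}

All reachable locations are multiples of $g=\gcd(m_1,m_2)$, and $g$ divides $n=3(m_1+m_2)$. Dividing everything by $g$ gives an isomorphic game with the same $d'$. \emph{From now on $\gcd(m_1,m_2)=1$.}

Call one step size $+$ and the other $-$; let $p$ be the size of $+$ and $q$ the size of $-$, so $\{p,q\}=\{m_1,m_2\}$. Put
\[
s=p+q,\qquad n=3s,\qquad \kappa=q-p,\qquad |\kappa|=d'.
\]
Then $s\equiv\kappa\pmod 2$, and $s\ge3$. We are free to choose the names. Interchanging them, a \emph{flip}, replaces $\kappa$ by $-\kappa$ and every sign in a play by its opposite.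

After $t$ moves, $i$ of them $+$ and $j$ of them $-$, we say that the play is at \emph{time} $t=i+j$ and \emph{level} $h(t)=i-j$. It is at the location $ip+jq \bmod n$. Thus a play is a path starting at $(0,0)$ on the lattice of points $(t,h)$ with $t\equiv h\pmod2$; a move $+$ leads from $(t,h)$ to $(t+1,h+1)$ and a move $-$ to $(t+1,h-1)$. Conversely, each lattice point $(t,h)$ with $t\equiv h\pmod 2$ represents the location
\begin{equation}\label{eq:label}
\tfrac{t+h}{2}\,p+\tfrac{t-h}{2}\,q=\tfrac12\,(ts-h\kappa) \bmod 3s .
\end{equation}
The first player $P_1$ is to move at even times, which means at even levels; the second player $P_2$ is to move at odd times and odd levels.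

\begin{lemma}\label{lem:collision}
The lattice points $(t_1,h_1)$ and $(t_2,h_2)$ represent the same location if and only if there is an $l\in\mathbb Z$ with
\[
h_2-h_1=ls\qquad\text{and}\qquad t_2-t_1\equiv l\kappa \pmod 6 .
\]
\end{lemma}

\begin{proof}
Let $x,y$ be the integers with $x+y=t_2-t_1$ and $x-y=h_2-h_1$. The locations agree if and only if $xp+yq=3k(p+q)$ for some $k\in\mathbb Z$, that is, $(x-3k)p=-(y-3k)q$. Since $\gcd(p,q)=1$, this means $x=3k+lq$ and $y=3k-lp$ for some $k,l\in\mathbb Z$. Adding and subtracting, we see that this is equivalent to $x-y=ls$ and $x+y=6k+l\kappa$.
\end{proof}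

So only the time modulo $6$ matters. A \emph{slot} of level $C$ is a pair $(C,T)$ where $T$ is a residue class modulo $6$ with $T\equiv C\pmod 2$. Each level has three slots, each slot represents one location, and by Lemma~\ref{lem:collision}
\begin{equation}\label{eq:shift}
\text{the slots } (C,T)\text{ and }(C+s,\,T+\kappa)\text{ represent the same location,}
\end{equation}
whereas slots whose levels do not differ by a multiple of $s$ represent different locations, as do different slots of the same level. A move is illegal exactly if its arrival point agrees with an earlier point of the path in the sense of Lemma~\ref{lem:collision}. We then speak of a \emph{collision with $l$}. Collisions with $l\ne0$ are called \emph{wrap collisions}.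

Call level $C$ \emph{full} if the path has visited it at three times that are distinct modulo $6$, so that all three of its slots are occupied. By \eqref{eq:shift}, level $C+s$ consists of the same three locations. Hence:
\begin{equation}\label{eq:full}
\text{if level } C \text{ is full, then level } C+s\text{ can never be entered afterwards.}
\end{equation}

\subsection*{A complete small case}

\begin{example}\label{ex:small}
Consider $\Gamma\{1,3;12\}$ and let $+$ be the step $1$ and $-$ the step $3$, so $s=4$ and $\kappa=2$. Here is a winning strategy for $P_1$. He opens with $+$, and he answers each of the next two moves of $P_2$ by the opposite sign. After five moves the token is at $1+4+4=9$. The locations $0,1,5,9$ are occupied, together with one of $2,4$ and one of $6,8$, according to the replies of $P_2$. Now $P_2$ cannot play $-$, which leads to $12\equiv0$. So he plays $+$ and reaches $10$. From here on $P_1$ always plays $+$. He moves to $11$. From $11$, location $12\equiv0$ is occupied and $14\equiv2$ is free only if $4$ was chosen earlier. If $2$ is occupied, $P_2$ has lost. Otherwise $P_2$ moves to $2$ and $P_1$ to $3$. Now $4$ is occupied, and $6$ is free only if $8$ was chosen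 earlier. If $6$ is occupied, $P_2$ has lost. Otherwise $P_2$ moves to $6$ and $P_1$ to $7$, and now $8$ and $10$ are occupied: $P_2$ has lost.

Figure~\ref{fig:path} shows one of these plays as a lattice path. At the end, the move $-$ fails because the last six moves would be balanced (a collision with $l=0$), and the move $+$ fails because the path would enter level $4=s$ in a slot that is a copy of a used slot of level $0$ (a collision with $l=1$). These are the two effects that the general proof has to control.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=0.8cm]
\draw[very thick] (0,0)--(1,1)--(2,0)--(3,1)--(4,2)--(5,1)--(6,2)--(7,3)--(8,2)--(9,3);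
\draw[thick,dashed] (9,3)--(10,4);
\draw[thick,dashed] (9,3)--(10,2);
\foreach \t/\h/\a in {0/2/10,0/4/8,1/3/11,2/2/2,2/4/0,3/3/3,4/0/8,4/4/4,5/3/7,6/0/0,6/4/8,7/1/1,8/0/4,8/4/0,9/1/5,10/0/8,10/2/6,10/4/4}
  \node[font=\small,fill=white,inner sep=2pt] at (\t,\h) {\a};
\foreach \t/\h/\a in {0/0/0,1/1/1,2/0/4,3/1/5,4/2/6,5/1/9,6/2/10,7/3/11,8/2/2,9/3/3}
  \node[font=\small,circle,draw,fill=white,inner sep=1pt,minimum size=15pt] at (\t,\h) {\a};
\foreach \t in {0,1,2,3,4,5,6,7,8,9,10}
  \node[font=\footnotesize] at (\t,-0.9) {$\t$};
\node[font=\footnotesize] at (-1,-0.9) {time};
\foreach \h in {0,1,2,3,4}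
  \node[font=\footnotesize] at (-1,\h) {$\h$};
\node[font=\footnotesize] at (-1,4.7) {level};
\end{tikzpicture}
\caption{The play $0,1,4,5,6,9,10,11,2,3$ of $\Gamma\{1,3;12\}$, where $+$ (step $1$) goes up and $-$ (step $3$) goes down. Each lattice point carries the location that it represents; circled points are visited. Locations repeat after a shift by $6$ in time, and also after a shift by $s=4$ levels and $\kappa=2$ units of time. At time $9$ both moves (dashed) lead to occupied locations: $6$, used six time units before the arrival on the same level, and $4$, used at time $2$ on level $0$.}
\label{fig:path}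
\end{figure}

\section{The path keeps its direction}\label{sec:window}

Call a play of at least six moves \emph{ascending} if exactly four of its first six moves are $+$ and two are $-$, so that $h(6)=2$. All openings used later are ascending, possibly after a flip.

To decide which moves are legal we must remember the two most recent minuses. At a time $t\ge6$ of an ascending play, read the moves backward from the latest one: let the most recent $-$ be the $u$-th move met and the second most recent $-$ the $v$-th. Thus $1\le u<v$, and $u=1$ means that the last move was $-$. The pair $(u,v)$ is the \emph{state}. It changes as follows: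
\[
+:\ (u,v)\to(u+1,v+1),\qquad -:\ (u,v)\to(1,u+1).
\]

\begin{lemma}[Window rule]\label{lem:window}
In a legal ascending play, at every time $t\ge6$:
\begin{enumerate}
\item[(i)] $h(t)\ge h(t-6)+2$;
\item[(ii)] if only collisions with $l=0$ are taken into account, then the move $+$ is always permitted, and the move $-$ is permitted if and only if $v\ge6$. A move permitted in this sense leads to a level at least $2$ higher than the level six time units before its arrival.
\end{enumerate}
\end{lemma}

\begin{proof}
For $r\ge6$ let $w(r)=h(r)-h(r-6)$, the sum of the last six signs at time $r$. It is even, it changes by $0$ or $\pm2$ from one time to the next, and by Lemma~\ref{lem:collision} with $l=0$ it is never $0$ in a legal play. Since $w(6)=2$, we have $w\ge2$ always. This is (i), and it says that among the last six moves at most two are minuses.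

For a candidate for the next move, let $w'$ be the sum of its sign and the last five signs. The last five moves contain at most two minuses, so their sum is at least $1$, and a candidate $+$ gives $w'\ge2$. Now consider a candidate $-$. If $v\ge6$, the last five moves contain at most one minus, so their sum is at least $3$ and $w'\ge2$. If $v\le5$, they contain exactly two minuses, so $w'=0$ and the move collides with the position at time $t-5$.

Finally let $w'\ge2$. The level of arrival, at time $t+1$, is $h(t-5)+w'\ge h(t-5)+2$. A collision with $l=0$ would be with an earlier time $r\equiv t+1\pmod 6$, so $r\le t-5$. By (i), applied repeatedly, $h(r)\le h(t-5)$. So the level of arrival is at least $h(r)+2$, and there is no such collision.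
\end{proof}

\section{The ceiling}\label{sec:ceiling}

It remains to understand wrap collisions in an ascending play. The point is that the two lowest levels are used only in the opening and are never visited again, so the path meets their copies, $s$ levels higher, with the used slots known. Let
\[
\mu=\min_{0\le r\le5}h(r)
\]
be the lowest level of the opening. By Lemma~\ref{lem:window} and induction, every level visited at a time $\ge6$, and every level that can be reached from a position at a time $\ge6$ by a move permitted by the window rule, is at least $\mu+2$. So levels $\mu$ and $\mu+1$ are visited only at times $\le5$; from then on we know exactly which of their slots are used. Their copies, levels $\mu+s$ and $\mu+s+1$, are the first levels where a wrap collision can occur after the opening.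

Call the slot $(C,T)$ \emph{closed} if $C\in\{\mu+s,\mu+s+1\}$ and level $C-s$ was visited at a time $r\equiv T-\kappa\pmod 6$; call all other slots \emph{open}. So the closed slots of level $C\in\{\mu+s,\mu+s+1\}$ are those at the times
\begin{equation}\label{eq:closed}
T\equiv r+\kappa\pmod 6,\qquad r \text{ a time at which level } C-s\text{ was visited,}
\end{equation}
and all slots on levels below $\mu+s$ are open.

\begin{proposition}\label{prop:rules}
Let $S\in\{\mu+s,\mu+s+1\}$. Consider a position of a legal ascending play at a time $t\ge6$, at level $h$ and in state $(u,v)$, and suppose that all levels so far are at most $S$.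
\begin{enumerate}
\item[(i)] If $h<S$, the move $+$ is legal if and only if the slot $(h+1,t+1)$ is open.
\item[(ii)] The move $-$ is legal if and only if $v\ge6$ and the slot $(h-1,t+1)$ is open.
\end{enumerate}
\end{proposition}

\begin{proof}
Collisions with $l=0$ are described by Lemma~\ref{lem:window}. For a move permitted by that lemma, let $C$ be the level of arrival, so $\mu+2\le C\le S$, and let $T=t+1$. All levels in question lie in $[\mu,\mu+s+1]$, and $s+1<2s$, so only $l=0,\pm1$ can occur. An earlier visit to level $C+s\ge\mu+s+2>S$ is impossible. A collision with an earlier visit to level $C-s\ge\mu$ requires $C\in\{\mu+s,\mu+s+1\}$, and by Lemma~\ref{lem:collision} with $l=1$ it occurs exactly if that visit was at a time $\equiv T-\kappa\pmod6$, that is, if $(C,T)$ is closed.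
\end{proof}

Thus, for a given opening and as long as the path stays at or below $S$, the time modulo $6$, the level and the state determine all legal moves to levels $\le S$.

\section{Five endgames}\label{sec:endgames}

\subsection*{Conventions}

Throughout this section a legal ascending play has reached a time $t_0\in\{6,7\}$; $Z$ is the player to move at time $t_0$ and $W$ is the opponent. Further, $S\in\{\mu+s,\mu+s+1\}$, and all levels so far are at most $S$. We measure time by the \emph{phase} $t-c\bmod6$, where the constant $c$ is chosen so that $Z$ moves at even phases. So the phases at which $Z$ moves run cyclically through $0,2,4$. ``Level $C$ is open at phase $\varphi$'' means that its slot at times $\equiv c+\varphi$ is open, and similarly for ``closed''; thus the phase is that of the \emph{arrival}. We write $\theta:(u,v)$ for phase $\theta$ and state $(u,v)$ with $Z$ to move; $h$ is the level in such a position.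

In each lemma we give an invariant for the positions with $Z$ to move, and a prescribed move for $Z$. We check that $Z$'s move is legal and that the invariant holds again after every legal reply of $W$. Then $Z$ never gets stuck, and since the board is finite, \emph{$Z$ wins}. When we list the results of the answers $+$ and $-$ of $W$, we mean the answers that are legal; if there is none, $W$ has lost.

Two consecutive moves, first by $Z$ and then by $W$, change a position with state $(u,v)$ and level $h$ as follows. The conditions are those of the window rule.
\begin{center}
\begin{tabular}{c|c|c|c}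
moves of $Z$, $W$ & new state & new level & condition\\ \hline
$+\,+$ & $(u+2,v+2)$ & $h+2$ & none\\
$+\,-$ & $(1,u+2)$ & $h$ & $v\ge5$\\
$-\,+$ & $(2,u+2)$ & $h$ & $v\ge6$\\
$-\,-$ & $(1,2)$ & $h-2$ & $v\ge6$ and $u\ge5$
\end{tabular}
\end{center}
For instance, after $+$ the state is $(u+1,v+1)$, so $W$ may answer $-$ only if $v+1\ge6$. We use this table constantly, together with $v\ge u+1\ge2$.

The five situations differ in two respects. The parity of $S$ decides who enters the ceiling level $S$: if $Z$ moves at levels $\equiv S\pmod 2$, it is $W$, and if $Z$ moves at levels $\equiv S-1$, it is $Z$. The other difference is which slots are closed.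

\subsection*{The opponent enters the ceiling}

Here the danger for $Z$ is to be pushed into level $S$ with $v\le5$, so that he cannot come down. (Moves above $S$ are not controlled by Proposition~\ref{prop:rules}, and $Z$ never tries one.)

\begin{lemma}\label{lem:A}
Let $S=\mu+s$, let $Z$ move at levels $\equiv S\pmod2$, and let level $S$ be closed at phases $2$ and $4$. Suppose that at time $t_0$ we have $h\le S-2$ and the position is \emph{good}, which means:
\begin{center}
\begin{tabular}{ll}
phase $0$: & $v\ne5$ or $u\le2$;\\
phase $2$: & $u\ge2$ or $v\le4$;\\
phase $4$: & $v\ge4$.
\end{tabular}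
\end{center}
Then $Z$ wins.
\end{lemma}

The conditions are found backward. If $W$ pushes $Z$ into $S$, this happens at phase $0$, after two moves $+$ from phase $4$; so $v\ge4$ at phase $4$ gives $v\ge6$ in $S$. The condition at phase $2$ makes $v\ge4$ certain at phase $4$, and the one at phase $0$ makes the condition at phase $2$ certain.

\begin{proof}
\emph{Strategy:} play $-$ at phase $0$ if $v\ge6$; in all other cases play $+$. \emph{Invariant:} the position is good, and $h\le S-2$, or $h=S$ and the phase is $0$ and $v\ge6$.

\emph{Legality.} By the invariant, $Z$ plays $+$ only from levels $\le S-2$. So each prescribed move leads to a level $\le S-1$, where all slots are open, and $-$ is played only if $v\ge6$. Such moves are legal by Proposition~\ref{prop:rules}. Moreover $W$ moves from levels $\le S-1$, so all levels stay at or below $S$.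

\emph{Goodness.}
\begin{itemize}
\item Phase $0$, $v\ge6$: $Z$ plays $-$. The answers $+$ and $-$ give $2:(2,u+2)$ and $2:(1,2)$, both good.
\item Phase $0$, $v\le5$: $Z$ plays $+$. The answer $+$ gives $2:(u+2,v+2)$, good since $u+2\ge2$. The answer $-$ needs $v=5$, hence $u\le2$, and gives $2:(1,u+2)$ with $u+2\le4$, good.
\item Phase $2$: $Z$ plays $+$. The answer $+$ gives $4:(u+2,v+2)$ with $v+2\ge4$. The answer $-$ needs $v\ge5$, hence $u\ge2$, and gives $4:(1,u+2)$ with $u+2\ge4$. Both are good.
\item Phase $4$: $Z$ plays $+$. The answer $+$ gives $0:(u+2,v+2)$ with $v+2\ge6$, and the answer $-$ gives $0:(1,u+2)$. Both are good.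
\end{itemize}

\emph{Level $S$.} Suppose that a reply of $W$ leads to level $S$. As $S$ is closed at phases $2$ and $4$, this happens at phase $0$. Two moves earlier $Z$ was at phase $4$, hence at a level $\le S-2$ by the invariant. So this level was $S-2$, both moves were $+$, and $v\ge4$ became $v+2\ge6$, as required.
\end{proof}

\begin{lemma}\label{lem:B}
Let $S=\mu+s$, let $Z$ move at levels $\equiv S\pmod2$, and let level $S$ be closed at phase $0$. Suppose that at time $t_0$ the position belongs to one of the following classes:
\begin{center}
\begin{tabular}{lll}
phase $0$: & $u\ge2$, $v\ge4$; & \\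
phase $2$: & (i) $u\le2$, $v\ge4$; & (ii) $u\ge4$, $v\ge6$;\\
phase $4$: & (i) $v\le4$; & (ii) $2\le u\le4$, $v\ge6$;
\end{tabular}
\end{center}
and that $h\le S-2$, or $h=S$ and the class is one of the two classes \textup{(ii)}. Then $Z$ wins.
\end{lemma}

Now $W$ may be able to push $Z$ into $S$ at two phases, $2$ and $4$. In the classes (ii) player $Z$ can come down at once, and the point of the classification is that $Z$ finds himself in a class (ii) whenever $W$ has just played $+$ and the phase is $2$ or $4$.

\begin{proof}
\emph{Strategy:} play $-$ in the classes (ii) and $+$ otherwise. \emph{Invariant:} the position is in one of the listed classes, and $h\le S-2$, or $h=S$ and the class is a class (ii).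

\emph{Legality.} As in Lemma~\ref{lem:A}: $Z$ plays $+$ only from levels $\le S-2$ and $-$ only if $v\ge6$, and arrives at a level $\le S-1$, where all slots are open. Again $W$ moves from levels $\le S-1$, so all levels stay at or below $S$.

\emph{Classes.}
\begin{itemize}
\item Phase $0$: $Z$ plays $+$. The answer $+$ gives $2:(u+2,v+2)$ with $u+2\ge4$, $v+2\ge6$, class (ii). The answer $-$ gives $2:(1,u+2)$ with $u+2\ge4$, class (i).
\item Phase $2$(i): $Z$ plays $+$. The answer $+$ gives $4:(u+2,v+2)$ with $3\le u+2\le4$, $v+2\ge6$, class (ii). The answer $-$ gives $4:(1,u+2)$ with $u+2\le4$, class (i).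
\item Phase $2$(ii): $Z$ plays $-$. The answer $+$ gives $4:(2,u+2)$ with $u+2\ge6$, class (ii). The answer $-$ gives $4:(1,2)$, class (i).
\item Phase $4$(i): $Z$ plays $+$. As $v\le4$, $W$ can only answer $+$, which gives $0:(u+2,v+2)$ with $u+2\ge3$, $v+2\ge4$.
\item Phase $4$(ii): $Z$ plays $-$. As $u\le4$, $W$ can only answer $+$, which gives $0:(2,u+2)$ with $u+2\ge4$.
\end{itemize}

\emph{Level $S$.} Suppose that a reply of $W$ leads to $S$. The reply is $+$, since all levels are at most $S$. The phase is $2$ or $4$, because $S$ is closed at phase $0$. By the list, the answer $+$ of $W$ always produces a class (ii) at phases $2$ and $4$.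
\end{proof}

\subsection*{The player himself enters the ceiling}

In the remaining lemmas $Z$ moves at levels $\equiv S-1\pmod2$, so that $Z$ enters level $S$ and $W$ has to move from there. We must make sure that $W$ cannot escape upward. We therefore assume
\begin{center}
\textbf{(H)}\quad In no continuation of the play is there a legal move from level $S$ to level $S+1$.
\end{center}
By (H) all levels stay at or below $S$ and Proposition~\ref{prop:rules} always applies. By parity, after each reply of $W$ the level is at most $S-1$. The danger for $Z$ is now to be in level $S-1$, unable to play $-$, with a closed slot above him.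

\begin{lemma}\label{lem:C}
Assume \textup{(H)}. Let $S=\mu+s$, let $Z$ move at levels $\equiv S-1\pmod2$, and let level $S$ be open at phase $5$. If at time $t_0$ the phase is $4$, $u\ge2$, $v=4$ and $h\le S-1$, then $Z$ wins.
\end{lemma}

\begin{proof}
\emph{Invariant and strategy:} $h\le S-1$, and
\begin{center}
\begin{tabular}{lll}
phase $4$: & $u\ge2$, $v=4$; & play $+$;\\
phase $0$: & $u\ge4$, $v\ge6$; & play $-$;\\
phase $2$: & (i) $u=2$, $v\ge6$; & play $-$;\\
 & (ii) $(u,v)=(1,2)$, $h\le S-3$; & play $+$.
\end{tabular}
\end{center}
All these moves are legal: $Z$ can enter $S$ only from phase $4$, and then arrives at phase $5$; levels below $S$ are open.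
\begin{itemize}
\item Phase $4$: after $+$ the state is $(u+1,5)$, so $W$ cannot play $-$. If the level is now $S$, then $W$ is stuck by (H) and has lost. Otherwise it is at most $S-2$, and the answer $+$ gives $0:(u+2,6)$ with $u+2\ge4$, at a level $\le S-1$.
\item Phase $0$: the answer $+$ gives $2:(2,u+2)$ with $u+2\ge6$, class (i). The answer $-$ gives $2:(1,2)$ at level $h-2\le S-3$, class (ii).
\item Phase $2$(i): as $u=2$, $W$ can only answer $+$, which gives $4:(2,4)$.
\item Phase $2$(ii): as $v=2$, $W$ can only answer $+$, which gives $4:(3,4)$ at level $h+2\le S-1$.\qedhere
\end{itemize}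
\end{proof}

\begin{lemma}\label{lem:D}
Assume \textup{(H)}. Let $Z$ move at levels $\equiv S-1\pmod2$, and let level $S$ be open at phases $3$ and $5$. Suppose that at time $t_0$ we have $h\le S-1$ and
\begin{center}
\begin{tabular}{ll}
phase $0$: & $v\ge6$;\\
phase $2$: & $u=2$ or $(u,v)=(1,2)$;\\
phase $4$: & $v=4$ or $u\ge4$.
\end{tabular}
\end{center}
Then $Z$ wins.
\end{lemma}

With two suitable open slots the idea is simply to go up at phases $2$ and $4$, to come down at phase $0$, and to guarantee that coming down is possible then.

\begin{proof}
\emph{Strategy:} play $-$ at phase $0$ and $+$ at phases $2$ and $4$. The invariant consists of $h\le S-1$ and the conditions of the lemma at phases $0,2,4$. By parity $Z$ never arrives in level $S-1$, so its slots do not matter for him; levels below $S-1$ are below $\mu+s$ and open. He enters $S$ only at phases $3$ and $5$. So his moves are legal.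
\begin{itemize}
\item Phase $0$: the answers $+$ and $-$ give $2:(2,u+2)$ and $2:(1,2)$.
\item Phase $2$, $u=2$: the answer $+$ gives $4:(4,v+2)$, and the answer $-$ gives $4:(1,4)$.
\item Phase $2$, $(1,2)$: $W$ can only answer $+$, which gives $4:(3,4)$.
\item Phase $4$, $v=4$: $W$ can only answer $+$, which gives $0:(u+2,6)$.
\item Phase $4$, $u\ge4$: here $v\ge5$. The answer $+$ gives $0:(u+2,v+2)$ with $v+2\ge7$, and the answer $-$ gives $0:(1,u+2)$ with $u+2\ge6$.\qedhere
\end{itemize}
\end{proof}

If only the slot of $S$ at phase $5$ is available, going up at phase $2$ from level $S-1$ may fail. In the last lemma a closed slot of level $S-1$ comes to the rescue: $W$ cannot bring $Z$ to level $S-1$ at phase $2$.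

\begin{lemma}\label{lem:E}
Assume \textup{(H)}. Let $Z$ move at levels $\equiv S-1\pmod2$, let level $S$ be open at phase $5$ and level $S-1$ be closed at phase $2$. Suppose that at time $t_0$ the phase is $0$ or $4$, $h\le S-1$, and the position belongs to one of the following classes:
\begin{center}
\begin{tabular}{ll}
phase $0$: & (i) $v\ge6$;\quad (ii) $v\le4$, $h\le S-3$;\\
phase $4$: & (i) $v=4$;\quad (ii) $u\ge4$;\quad (iii) $u\le2$, $v\ge5$, $h\le S-3$.
\end{tabular}
\end{center}
Then $Z$ wins.
\end{lemma}

\begin{proof}
\emph{Invariant:} $h\le S-1$; at phases $0$ and $4$ the position is in one of the classes above; at phase $2$ we have $h\le S-3$, and $u\ge2$ or $(u,v)=(1,2)$. \emph{Strategy:} play $-$ in class $0$(i) and $+$ otherwise.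

\emph{Legality.} At phase $4$ player $Z$ arrives at phase $5$, in level $S$, which is then open, or at a level $\le S-2$. In class $0$(i) he plays $-$ with $v\ge6$ from a level $\le S-1$, and in class $0$(ii) and at phase $2$ he plays $+$ from a level $\le S-3$; so in these cases, too, he arrives at a level $\le S-2$. Levels $\le S-2$ are below $\mu+s$ and open.

\emph{The level at phase $2$.} Since $t_0$ has phase $0$ or $4$, each position with $Z$ to move at phase $2$ arises from a reply of $W$. The level is at most $S-1$ by (H), and it is not $S-1$, which is closed at phase $2$. By parity it is at most $S-3$, as the invariant requires.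

\begin{itemize}
\item Phase $0$(i): the answers $+$ and $-$ give $2:(2,u+2)$ and $2:(1,2)$.
\item Phase $0$(ii): $Z$ plays $+$. As $v\le4$, $W$ can only answer $+$, which gives $2:(u+2,v+2)$ with $u+2\ge3$.
\item Phase $2$, $u\ge2$: $Z$ plays $+$. The answer $+$ gives $4:(u+2,v+2)$ with $u+2\ge4$, class (ii). The answer $-$ gives $4:(1,u+2)$ with $u+2\ge4$, at the same level $h\le S-3$; this is class (i) if $u=2$ and class (iii) if $u\ge3$.
\item Phase $2$, $(1,2)$: $Z$ plays $+$, $W$ can only answer $+$, which gives $4:(3,4)$, class (i).
\item Phase $4$(i): $Z$ plays $+$, $W$ can only answer $+$, which gives $0:(u+2,6)$, class (i).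
\item Phase $4$(ii): here $v\ge5$. $Z$ plays $+$. The answer $+$ gives $0:(u+2,v+2)$ with $v+2\ge7$, and the answer $-$ gives $0:(1,u+2)$ with $u+2\ge6$; both are in class (i).
\item Phase $4$(iii): $Z$ plays $+$. The answer $+$ gives $0:(u+2,v+2)$ with $v+2\ge7$, class (i). The answer $-$ gives $0:(1,u+2)$ with $u+2\le4$, at the same level $h\le S-3$, class (ii).\qedhere
\end{itemize}
\end{proof}

\section{Openings and the proof of the theorem}\label{sec:proof}

The plan is the same in all cases. The player who is to win plays the first six moves so that, up to a flip, one of a few openings arises. The visits of the opening to its two lowest levels determine the closed slots of the levels $\mu+s$ and $\mu+s+1$. We then choose $S$ and the phase so that one of the five lemmas applies.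

\subsection*{The openings}

The following ascending openings will occur. For each of them the table lists the levels at times $0,\dots,6$, the times up to $6$ at which certain levels are visited, and the state $(u,v)$ at time $6$, when the level is $2$ and $P_1$ is to move.

\begin{center}
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{c|c|c|l|c}
 & moves & $h(0),\dots,h(6)$ & visits & $(u,v)$\\ \hline
$O_1$ & $++--++$ & $0,1,2,1,0,1,2$ & $0:\{0,4\}$;\ $1:\{1,3,5\}$ & $(3,4)$\\
$O_2$ & $++-+-+$ & $0,1,2,1,2,1,2$ & $0:\{0\}$;\ $1:\{1,3,5\}$ & $(2,4)$\\
$O_3$ & $-++-++$ & $0,-1,0,1,0,1,2$ & $-1:\{1\}$;\ $0:\{0,2,4\}$ & $(3,6)$\\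
$O_4$ & $-+++-+$ & $0,-1,0,1,2,1,2$ & $-1:\{1\}$;\ $0:\{0,2\}$;\ $1:\{3,5\}$ & $(2,6)$\\
$O_5$ & $+-++-+$ & $0,1,0,1,2,1,2$ & $0:\{0,2\}$;\ $1:\{1,3,5\}$ & $(2,5)$\\
$O_6$ & $+-+-++$ & $0,1,0,1,0,1,2$ & $0:\{0,2,4\}$;\ $1:\{1,3,5\}$ & $(3,5)$\\
$O_7$ & $--++++$ & $0,-1,-2,-1,0,1,2$ & $-2:\{2\}$;\ $-1:\{1,3\}$;\ $0:\{0,4\}$ & $(5,6)$\\
$O_8$ & $+++--+$ & $0,1,2,3,2,1,2$ & $0:\{0\}$;\ $1:\{1,5\}$;\ $2:\{2,4,6\}$ & $(2,3)$\\
$O_9$ & $+++-+-$ & $0,1,2,3,2,3,2$ & $0:\{0\}$;\ $1:\{1\}$;\ $2:\{2,4,6\}$ & $(1,3)$
\end{tabular}
\end{center}

Two remarks on legality. Up to time $6$, the only two times that agree modulo $6$ are $0$ and $6$, so the only possible collision with $l=0$ is $h(6)=0$. In particular, if the first five signs have sum $\pm1$, the sixth move must have the sign of that sum. A wrap collision requires two levels that differ by at least $s$.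

Since $s\equiv d'\pmod2$, exactly one of the following three cases applies: $s$ is even; $s$ is odd and $3\nmid d'$; $d'\equiv3\pmod6$. We write $\bar x$ for the sign opposite to $x$. Closed slots are always computed from \eqref{eq:closed}; recall that the slots of level $C$ have times $\equiv C\pmod2$.

\subsection*{Case (a): $s$ even. The first player wins.}

Here $p$ and $q$ are odd and distinct, so $s\ge4$, and $\kappa$ is even. $P_1$ opens as in Example~\ref{ex:small}: he plays $+$, answers the reply $x$ by $\bar x$, and the next reply $y$ by $\bar y$. The levels stay in $[0,2]$ and $s>2$, so all these moves are legal. The sum of the five signs is $+1$, so $P_2$ must play $+$. For $(x,y)=(+,-),(+,+),(-,+),(-,-)$ the opening is $O_1,O_2,O_5,O_6$, respectively.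

At time $6$ player $P_1$ is to move at level $2\le s-2$. In all four openings $\mu=0$. Take $S=s=\mu+s$. This is even, and so are the levels at which $P_1$ moves. It is here that $s$ even is used: $P_2$ is the one who enters the ceiling. The residue of $\kappa$ only shifts the phase, and in $O_1$, $O_5$ and $O_2$ the states satisfy the conditions of Lemma~\ref{lem:A} or~\ref{lem:B} at every phase.

\begin{itemize}
\item $O_6$: level $0$ is full, so by \eqref{eq:full} level $s$ is never entered; it was not visited before, either, since the levels of the opening are at most $2<s$. All levels stay at or below $s-1$, and $P_1$ always moves from an even level $\le s-2$. He always plays $+$; this leads to a level $\le s-1$ and is legal by Proposition~\ref{prop:rules}. So $P_1$ wins.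
\item $O_1$: level $S$ is closed at times $\equiv\kappa$ and $4+\kappa$. Use the phase $t-2-\kappa$; then $S$ is closed at phases $4$ and $2$. The state $(3,4)$ is good in Lemma~\ref{lem:A} at each of the phases $0,2,4$. So $P_1$ wins by Lemma~\ref{lem:A} with $Z=P_1$.
\item $O_5$: level $S$ is closed at times $\equiv\kappa$ and $2+\kappa$. Use the phase $t-4-\kappa$; then $S$ is closed at phases $2$ and $4$. The state $(2,5)$ is good in Lemma~\ref{lem:A} at each of the phases $0,2,4$. So $P_1$ wins by Lemma~\ref{lem:A} with $Z=P_1$.
\item $O_2$: level $S$ is closed at times $\equiv\kappa$. Use the phase $t-\kappa$; then $S$ is closed at phase $0$. The state $(2,4)$ belongs to the class of phase $0$, to class $2$(i) and to class $4$(i) in Lemma~\ref{lem:B}. So $P_1$ wins by Lemma~\ref{lem:B} with $Z=P_1$.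
\end{itemize}

\subsection*{Case (b): $s$ odd and $3\nmid d'$. The first player wins.}

Now $\kappa$ is odd and prime to $3$, so $\kappa\equiv\pm1\pmod6$. Name the steps so that $\kappa\equiv-1\pmod6$. This is the only use of the hypothesis $3\nmid d'$; case (c) shows that for the remaining odd residue the outcome changes.

$P_1$ plays $+$; after the reply $x$ he plays $-$; after the next reply $y$ he plays $\bar y$. The levels at times $0,\dots,5$ are
\begin{center}
\begin{tabular}{cc@{\qquad}cc}
$(+,-)$: & $0,1,2,1,0,1$ & $(-,+)$: & $0,1,0,-1,0,-1$\\
$(+,+)$: & $0,1,2,1,2,1$ & $(-,-)$: & $0,1,0,-1,-2,-1$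
\end{tabular}
\end{center}
for the respective values of $(x,y)$. Each of $P_1$'s moves arrives at distance at most $2<s$ from all levels visited before, so it is legal. (For $s=3$ some of $P_2$'s moves may be illegal, which only reduces his choice.) The sum of the five signs is $x$. So on move $6$ player $P_2$ must play $x$; if that is illegal, or if he was stuck before, he has lost. Then $P_1$ is to move at time $6$, and he moves at even levels.

\begin{itemize}
\item $(x,y)=(+,-)$. The opening is $O_1$, $\kappa\equiv-1$, $\mu=0$. Take $S=s=\mu+s$, which is odd. Level $1$ is full, so level $s+1$ is never entered, and (H) holds. Level $S$ is closed at times $\equiv5$ and $3$, so it is open at times $\equiv1$. Use the phase $t-2$; then $S$ is open at phase $5$. At time $6$ the phase is $4$, the state is $(3,4)$, and the level is $2\le S-1$. $P_1$ wins by Lemma~\ref{lem:C} with $Z=P_1$.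

\item $(x,y)=(+,+)$. The opening is $O_2$, $\kappa\equiv-1$, $\mu=0$. Take $S=s=\mu+s$. Again (H) holds because level $1$ is full. Level $S$ is closed only at times $\equiv5$. Use the phase $t+2$; then $S$ is closed at phase $1$ and open at phases $3$ and $5$. At time $6$ the phase is $2$, $u=2$, and the level is $2\le S-1$. $P_1$ wins by Lemma~\ref{lem:D} with $Z=P_1$.

\item $(x,y)=(-,+)$. The play is $+--+--$. After a flip it is $O_3$, with $\kappa\equiv+1$ and $\mu=-1$. Take $S=s-1=\mu+s$, which is even. Level $S-s=-1$ was visited at time $1$ only, so $S$ is closed exactly at times $\equiv2$. Use the phase $t-2$; then $S$ is closed at phase $0$. At time $6$ the phase is $4$ and the state is $(3,6)$, which is in class $4$(ii) of Lemma~\ref{lem:B}. The level is $2$; this is at most $S-2$ if $s\ge5$, and equal to $S$ if $s=3$. Both are allowed. $P_1$ wins by Lemma~\ref{lem:B} with $Z=P_1$.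

\item $(x,y)=(-,-)$. The play is $+---+-$. After a flip it is $O_4$, with $\kappa\equiv+1$ and $\mu=-1$. Take $S=s=\mu+s+1$, which is odd. Level $0$ was visited at times $0,2$, so $S$ is closed at times $\equiv1,3$ and open only at times $\equiv5$. Level $-1$ was visited at time $1$, so $S-1=s-1$ is closed at times $\equiv2$. To verify (H), consider the first move from $S$ to $S+1$ in a continuation. The levels up to time $6$ are at most $2<S$, and until this move all levels are at most $S$; so by Proposition~\ref{prop:rules} level $S$ has been entered only at times $\equiv5$. Hence the move would reach level $s+1$ at a time $\equiv0\equiv5+\kappa$, which collides with the visit to level $1$ at time $5$. So there is no such legal move. Use the phase $t$ itself: $S$ is open at phase $5$ and $S-1$ is closed at phase $2$. At time $6$ the phase is $0$, $v=6$, and the level is $2\le S-1$, class $0$(i). $P_1$ wins by Lemma~\ref{lem:E} with $Z=P_1$.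
\end{itemize}

So $P_1$ wins. Cases (a) and (b) together already prove the conjecture.

\subsection*{Case (c): $d'\equiv3\pmod6$. The second player wins.}

Now $s$ is odd, $\kappa\equiv3\equiv-\kappa\pmod6$, and $s=2\min(p,q)+d'\ge5$. Since a flip does not change $\kappa$ modulo $6$, we may call $P_1$'s first step $+$. $P_2$ replies $+$; after $P_1$'s next move $y$ he plays $-$. Let $z$ be $P_1$'s next move. The five moves $+\,+\,y\,-\,z$ have sum $z$ if $y=-$, sum $+1$ if $(y,z)=(+,-)$, and sum $3$ if $(y,z)=(+,+)$. In the first two situations $P_2$ plays the sign of the sum; in the last he plays $-$. The levels up to time $6$ span at most $4<s$, and $h(6)=\pm2\ne0$, so $P_2$'s moves are legal.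

Now $P_1$ is to move at time $6$; if he has no legal move then or earlier, he has lost. $P_2$ moves at odd levels, and he will be $Z$, with $t_0=7$.

\begin{itemize}
\item $(y,z)=(-,+)$. The opening is $O_1$. In state $(3,4)$ player $P_1$ can only play $+$; at time $7$ the level is $3$ and the state is $(4,5)$. Here $\mu=0$; take $S=s=\mu+s$, which is odd. Level $0$ was visited at times $0,4$, so $S$ is closed at times $\equiv3$ and $1$. Use the phase $t-5$; then $S$ is closed at phases $4$ and $2$. At time $7$ the phase is $2$, $u=4$ (good), and $3\le S-2$ because $s\ge5$. $P_2$ wins by Lemma~\ref{lem:A} with $Z=P_2$.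

\item $(y,z)=(-,-)$. The play is $++----$. After a flip it is $O_7$, with $\kappa\equiv3$ and $\mu=-2$. Take $S=s-1=\mu+s+1$, which is even. Level $-1$ was visited at times $1,3$, so $S$ is closed at times $\equiv4,0$ and open only at times $\equiv2$. Level $-2$ was visited at time $2$, so $S-1=s-2$ is closed at times $\equiv5$. To verify (H), note that the levels up to time $7$ are at most $3<S$. So, as in case (b), before the first move from $S$ to $S+1$ level $S$ has been entered only at times $\equiv2$. That move would reach level $s$ at a time $\equiv3\equiv0+\kappa$, which collides with level $0$ at time $0$. Use the phase $t+3$; then $S$ is open at phase $5$ and $S-1$ is closed at phase $2$. At time $6$ the state is $(5,6)$, so the window rule allows $P_1$ either sign. At time $7$ the phase is $4$, and the state is $(6,7)$ at level $3\le S-1$, class $4$(ii), or $(1,6)$ at level $1\le s-4=S-3$, class $4$(iii). $P_2$ wins by Lemma~\ref{lem:E} with $Z=P_2$.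

\item $(y,z)=(+,-)$. The opening is $O_8$. In state $(2,3)$ player $P_1$ can only play $+$; at time $7$ the level is $3$ and the state is $(3,4)$. Here $\mu=0$; take $S=s+1=\mu+s+1$, which is even. Level $2$ is full, so level $s+2=S+1$ is never entered, and (H) holds. Level $1$ was visited at times $1,5$, so $S$ is closed at times $\equiv4,2$ and open at times $\equiv0$. Level $0$ was visited at time $0$, so $S-1=s$ is closed at times $\equiv3$. Use the phase $t-1$; then $S$ is open at phase $5$ and $S-1$ is closed at phase $2$. At time $7$ the phase is $0$, $v=4$, and the level is $3\le s-2=S-3$, class $0$(ii). $P_2$ wins by Lemma~\ref{lem:E} with $Z=P_2$.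

\item $(y,z)=(+,+)$. The opening is $O_9$. In state $(1,3)$ player $P_1$ can only play $+$; at time $7$ the level is $3$ and the state is $(2,4)$. Here $\mu=0$; take $S=s+1=\mu+s+1$, which is even. Again (H) holds because level $2$ is full. Level $1$ was visited at time $1$, so $S$ is closed only at times $\equiv4$. Use the phase $t-3$; then $S$ is closed at phase $1$ and open at phases $3$ and $5$. At time $7$ the phase is $4$, $v=4$, and the level is $3\le S-1$. $P_2$ wins by Lemma~\ref{lem:D} with $Z=P_2$.
\end{itemize}

So $P_2$ wins in case (c). This completes the proof of Theorem~\ref{thm:main}. \qed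

\begin{thebibliography}{9}
\bibitem{KN} \emph{On Kotzig's Nim}, \url{http://www.kurims.kyoto-u.ac.jp/EMIS/journals/INTEGERS/papers/og6/og6.pdf}.
\end{thebibliography}

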